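# Splitting modal rules over $\mathbf K$ into admissible and assumption-free rules

## 1. A rule of neither kind, taken apart by hand

Two kinds of inference rules are comfortable to work with over the modal logic $\mathbf K$. Some rules never lead from theorems of $\mathbf K$ to non-theorems. Others have no premises and so behave much like axioms. Can every rule be assembled from rules of these two kinds?

One would first guess **no**. A rule with a premise that can really be satisfied, and with conclusions that do not follow from it, seems to belong to neither side, and $\mathbf K$ is so weak that nothing seems to push such a rule to one side or the other. Let us fix the definitions and test this guess.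

**Definition (rules).** Formulas are built from countably many variables with Boolean connectives and $\Box$; $\Diamond$ is $\neg\Box\neg$. A *rule* $\Gamma/\Delta$ is a pair of finite sets of formulas. A *rule system* is a set of rules that contains all $\varphi/\varphi$ and is closed under substitution, weakening (from $\Gamma/\Delta$ to $\Gamma\cup\Gamma'/\Delta\cup\Delta'$) and cut (from $\Gamma/\Delta,\varphi$ and $\Gamma,\varphi/\Delta$ to $\Gamma/\Delta$). $\mathcal S_{\mathbf K}$ is the least rule system that contains the axioms of $\mathbf K$ (as rules $/\varphi$), modus ponens and necessitation. Two rules or sets of rules are *$\mathbf K$-equivalent* if they generate the same rule system over $\mathcal S_{\mathbf K}$.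

**Definition (the two kinds).** $\Gamma/\Delta$ is *$\mathbf K$-admissible* if every substitution $\sigma$ with $\sigma(\gamma)\in\mathbf K$ for all $\gamma\in\Gamma$ has $\sigma(\delta)\in\mathbf K$ for some $\delta\in\Delta$. It is *assumption-free* if $\Gamma=\emptyset$.

**Definition (dichotomy).** A class $\mathcal C$ of rules *axiomatizes all rules over $\mathbf K$* if every rule is $\mathbf K$-equivalent to a set of rules from $\mathcal C$; equivalently, if every rule system extending $\mathcal S_{\mathbf K}$ is axiomatizable over $\mathcal S_{\mathbf K}$ by rules from $\mathcal C$. It has the *rule dichotomy property* over $\mathbf K$ if each rule in $\mathcal C$ is $\mathbf K$-admissible or $\mathbf K$-equivalent to an assumption-free rule. The logic $\mathbf K$ has the rule dichotomy property if every rule is $\mathbf K$-equivalent to a set of rules each of which is $\mathbf K$-admissible or $\mathbf K$-equivalent to an assumption-free rule.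

The questions are these. Is there a class of rules that axiomatizes all rules over $\mathbf K$ and has the rule dichotomy property? Does $\mathbf K$ have the rule dichotomy property? They have the same answer. If such a class exists, every rule is equivalent to a set of its members, so $\mathbf K$ has the property. Conversely, if $\mathbf K$ has the property, take the class of all rules that are admissible or equivalent to an assumption-free rule. The source of the problem is "Union-Splittings, The Axiomatization Problem," (https://eprints.illc.uva.nl/id/document/13075). Some background speaks for "no": stable canonical rules axiomatize all rules over $\mathbf K$, but infinitely many of them are neither admissible nor equivalent to an assumption-free rule.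

*An admissible rule.* $\Box x/x$ is admissible: if $\varphi\notin\mathbf K$, take a Kripke model that refutes $\varphi$ at $w$ and add a root that sees only $w$; the root refutes $\Box\varphi$, so $\Box\varphi\notin\mathbf K$.

*Rules without variables.* Substitutions do nothing to them. If some premise is not in $\mathbf K$, the rule is vacuously admissible. If all premises are in $\mathbf K$, cutting them away shows that the rule is equivalent to $/\Delta$. So every variable-free rule is of one of the two kinds.

*A rule with one variable.* Let
$$\rho:\qquad x\to\Box x\ \big/\ x,\ \neg x. \tag{1}$$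
It is not admissible: put $\sigma(x)=\Box\bot$. Then $\Box\bot\to\Box\Box\bot\in\mathbf K$, while neither $\Box\bot$ nor $\neg\Box\bot$ is in $\mathbf K$.

To see that $\rho$ is not equivalent to an assumption-free rule we need algebras. A *modal algebra* is a Boolean algebra with an operation $\Box$ such that $\Box1=1$ and $\Box(a\wedge b)=\Box a\wedge\Box b$; the trivial algebra is allowed. An algebra *validates* $\Gamma/\Delta$ if every valuation that sends all $\gamma\in\Gamma$ to $1$ sends some $\delta\in\Delta$ to $1$; otherwise it *refutes* the rule. The rules valid in a fixed algebra form a rule system containing $\mathcal S_{\mathbf K}$. (For cut: if all of $\Gamma$ has value $1$ and no $\delta\in\Delta$ has, then the first rule gives $\varphi$ the value $1$, and then the second gives a contradiction.) If $h:B\to A$ is a surjective homomorphism and $B$ validates $/\Delta$, then so does $A$, since a valuation in $A$ lifts to $B$, and a conclusion with value $1$ in $B$ is sent to $1$.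

Let $B$ consist of the sets $U\subseteq\mathbb Z$ that are eventually constant in each direction, with $\Diamond U=(U+1)\cup(U-1)$. This is a modal algebra. It validates $\rho$: if $U\subseteq\Box U$, then $i\in U$ implies $i\pm1\in U$, so $U=\mathbb Z$ or $U=\emptyset$. Sending $U$ to its pair of eventual values (at $-\infty$ and at $+\infty$) is a homomorphism onto the four-element Boolean algebra $A$ with $\Box$ the identity, because $\Diamond U$ and $U$ have the same eventual values. But $A$ refutes $\rho$ with $x=(1,0)$. If $\rho$ were equivalent to $/\Delta$, then $B$ would validate $/\Delta$, hence $A$ would, hence $A$ would validate $\rho$, which is false.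

So $\rho$ is of neither kind, and the guess looks good. But the question allows a *set* of rules. Consider
$$/\,\Box\bot,\neg\Box\bot\,;\qquad x\to\Box x,\ \Box\bot\,/\,x,\neg x\,;\qquad x\to\Box x,\ \neg\Box\bot\,/\,x,\neg x .$$
The first rule is assumption-free. The others are vacuously admissible, as $\Box\bot,\neg\Box\bot\notin\mathbf K$ and substitutions do not change these premises. Together they are equivalent to $\rho$. From $\rho$ we get the last two by weakening, and the first by substituting $\Box\bot$ for $x$ and cutting away the theorem $\Box\bot\to\Box\Box\bot$. Conversely, cut the first with the second on $\Box\bot$ and then with the third on $\neg\Box\bot$; the result is $\rho$.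

So the guess fails on its first serious witness. We split according to which kinds of points exist (dead ends or not). Splits that no substitution into $\mathbf K$ can produce gave admissible rules. In the split that a substitution can produce, we rebuilt a refutation of $\rho$ from the mere existence of the points. This pattern holds in general: the answer to both questions is **yes**.

## 2. Algebras, dual spaces and substitutions

**Fact 1 (completeness).** Let $\mathcal R$ be a set of rules. A rule belongs to the least rule system containing $\mathcal S_{\mathbf K}\cup\mathcal R$ iff every modal algebra validating $\mathcal R$ validates it.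

*Proof.* Left to right holds because the rules valid in an algebra form a rule system containing $\mathcal S_{\mathbf K}$. Conversely, let $\mathcal S$ be that least system and $\Gamma/\Delta\notin\mathcal S$. Enumerate all formulas. By cut, if $\Gamma_i/\Delta_i\notin\mathcal S$, then for each formula $\varphi$ at least one of $\Gamma_i,\varphi/\Delta_i$ and $\Gamma_i/\Delta_i,\varphi$ is not in $\mathcal S$. Going through the enumeration we get $\Gamma^*\supseteq\Gamma$ and $\Delta^*\supseteq\Delta$ that together contain all formulas, with no $\Gamma_0/\Delta_0\in\mathcal S$ for finite $\Gamma_0\subseteq\Gamma^*$, $\Delta_0\subseteq\Delta^*$. They are disjoint since $\varphi/\varphi\in\mathcal S$. Then $\Gamma^*$ contains $\mathbf K$ and is closed under modus ponens and necessitation. So "$\varphi\leftrightarrow\psi\in\Gamma^*$" is a congruence on formulas (for $\Box$, use necessitation and the axiom $\Box(\varphi\to\psi)\to(\Box\varphi\to\Box\psi)$), and the quotient is a modal algebra in which $[\varphi]=1$ iff $\varphi\in\Gamma^*$. It validates every $\Gamma'/\Delta'\in\mathcal S$: a valuation is a substitution $\sigma$ up to choice of representatives, $\sigma(\Gamma')/\sigma(\Delta')\in\mathcal S$,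 so if $\sigma(\Gamma')\subseteq\Gamma^*$, then $\sigma(\Delta')\not\subseteq\Delta^*$. It refutes $\Gamma/\Delta$ under $p\mapsto[p]$. $\square$

**Duality (Stone, Jónsson–Tarski).** For a modal algebra $B$ let $X_B$ be the Stone space of ultrafilters of $B$, with $xRy$ iff $\Box b\in x$ implies $b\in y$ for all $b$. Write $R(x)$ for the set of successors of $x$. An *upset* is a set $U$ with $R(x)\subseteq U$ for all $x\in U$. We use the following facts.

* The sets $R(x)$ are closed. If $U$ is clopen, then $R^{-1}[U]$ is clopen; it represents $\Diamond$ of the element represented by $U$.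
* Fix $l\ge0$ and put $C=\{0,1\}^l$, the set of *colors*. Tuples $b\in B^l$ correspond to continuous colorings $\kappa:X_B\to C$, where the $i$-th entry of $\kappa(x)$ is $1$ iff $b_i\in x$. Then $\varphi(b)\in x$ iff $\varphi$ is true at $x$ in the Kripke model given by $\kappa$.
* A surjection $h:B\to A$ identifies $X_A$, with its relation and topology, with the closed upset $\{x\in X_B:h^{-1}(1)\subseteq x\}$. Every closed upset arises in this way, and the coloring of $b$ restricts to that of $h(b)$.

For the algebra $B$ on $\mathbb Z$ above, $X_B$ is $\mathbb Z$ with two limit points $\pm\infty$; each $i\in\mathbb Z$ sees $i\pm1$, and each of $\pm\infty$ sees only itself. The quotient $A$ corresponds to the closed upset $\{-\infty,+\infty\}$, which is not open. This will matter.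

**The finite model property.** A formula not in $\mathbf K$ is refuted at the root of a finite irreflexive tree model, in which the successors of a point are its children.

## 3. Types: what a point looks like to a given depth

**Definition (types).** Put $\mathrm{Typ}_0=C$ and $\mathrm{Typ}_{j+1}=C\times\mathcal P(\mathrm{Typ}_j)$. Let $\chi_c=\bigwedge_ix_i^{c_i}$, where $x^1=x$ and $x^0=\neg x$, and
$$\chi_{(c,S)}=\chi_c\wedge\bigwedge_{s\in S}\Diamond\chi_s\wedge\Box\bigvee_{s\in S}\chi_s .$$
For a Kripke frame $(W,R)$ with a coloring $\kappa:W\to C$ let $tp_0(w)=\kappa(w)$ and $tp_{j+1}(w)=(\kappa(w),\{tp_j(w'):wRw'\})$. The restriction maps $\pi_j:\mathrm{Typ}_m\to\mathrm{Typ}_j$ ($j\le m$) forget depth: $\pi_0$ keeps the color, and $\pi_{j+1}(c,S)=(c,\pi_j[S])$. So $tp_j=\pi_j\circ tp_m$.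

*Example.* For $l=1$ there are eight types in $\mathrm{Typ}_1$. The type $(1,\emptyset)$ says "$x$ holds and there are no successors", and $(0,\{0,1\})$ says "$x$ fails, and there are successors with $x$ and successors without $x$".

By induction on $j$, $tp_j(w)=t$ iff $w\models\chi_t$, and the truth at $w$ of a formula $\varphi(x_1,\dots,x_l)$ of modal degree $\le j$ depends only on $tp_j(w)$. Every type occurs in some finite tree. Let $|\varphi|\subseteq\mathrm{Typ}_j$ be the set of types at which $\varphi$ is true. By completeness of $\mathbf K$ for Kripke models, the $\chi_t$ with $t\in\mathrm{Typ}_j$ are pairwise inconsistent, their disjunction is a theorem, $\varphi\leftrightarrow\bigvee_{t\in|\varphi|}\chi_t$ is in $\mathbf K$, and for $t\in\mathrm{Typ}_j$, $\chi_t$ is equivalent to the disjunction of the $\chi_{t'}$ with $t'\in\mathrm{Typ}_m$, $\pi_j(t')=t$.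

**Definition (profiles).** For $b\in B^l$ put $T_j(B,b)=\{t\in\mathrm{Typ}_j:\chi_t(b)\neq0\}$. For a substitution $\sigma$ put $T_j(\sigma)=\{t\in\mathrm{Typ}_j:\sigma(\neg\chi_t)\notin\mathbf K\}$. A set $S\subseteq\mathrm{Typ}_j$ is *realizable* if $S=T_j(\sigma)$ for some $\sigma$.

A nonzero element lies in some ultrafilter, so $T_j(B,b)=tp_j[X_B]$ for the coloring of $b$. For a substitution $\sigma$ and any Kripke model, let $\kappa^\sigma(w)$ be the tuple of truth values of $\sigma(x_1),\dots,\sigma(x_l)$ at $w$, and write $tp^\sigma_j$ for the types of this coloring. Then $tp_j^\sigma(w)=t$ iff $w\models\sigma(\chi_t)$. For $j\le m$ we have: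

* (S1) $tp^\sigma_j(w)\in T_j(\sigma)$ for every point $w$ of every Kripke model (soundness);
* (S2) each $t\in T_j(\sigma)$ is $tp_j^\sigma$ of the root of some finite irreflexive tree model (finite model property);
* (S3) $T_j(\sigma)=\pi_j[T_m(\sigma)]$ and $T_j(B,b)=\pi_j[T_m(B,b)]$.

*Examples.* For $l=1$ and $\sigma(x)=\Box\bot$ we get $T_1(\sigma)=\{(1,\emptyset),(0,\{0\}),(0,\{1\}),(0,\{0,1\})\}$: dead ends have $x$, and a point with successors has not, while its successors may be dead ends, or not, or of both sorts. The set $\{(1,\{1\}),(0,\{0\})\}$, the profile of $x=(1,0)$ in the algebra $A$ of Section 1, is not realizable: a one-point irreflexive model shows that every realizable set contains some $(c,\emptyset)$. The empty set is not realizable, by (S1).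

**Definition (type rules).** For $S\subseteq\mathrm{Typ}_m$ let
$$\rho_S=\ \textstyle\bigvee_{t\in S}\chi_t\ \big/\ \{\neg\chi_t:t\in S\},\qquad \alpha_S=\ \big/\ \{\neg\chi_t:t\in S\}.$$

A tuple $b$ makes the premise of $\rho_S$ equal to $1$ iff $T_m(B,b)\subseteq S$, and makes all conclusions different from $1$ iff $S\subseteq T_m(B,b)$. So
$$b\text{ refutes }\rho_S\iff T_m(B,b)=S,\qquad b\text{ refutes }\alpha_S\iff T_m(B,b)\supseteq S. \tag{2}$$
In the same way $\sigma(\bigvee_{t\in S}\chi_t)\in\mathbf K$ iff $T_m(\sigma)\subseteq S$, and $\sigma(\neg\chi_t)\notin\mathbf K$ for all $t\in S$ iff $S\subseteq T_m(\sigma)$. Hence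
$$\rho_S\text{ is }\mathbf K\text{-admissible}\iff S\text{ is not realizable}. \tag{3}$$

For a rule $\rho=\Gamma/\Delta$ in $x_1,\dots,x_l$ of degree $\le n$ and $M\ge n$ put
$$\mathrm{Ref}_M(\rho)=\{S\subseteq\mathrm{Typ}_M:\ S\subseteq|\gamma|\text{ for all }\gamma\in\Gamma,\ S\not\subseteq|\delta|\text{ for all }\delta\in\Delta\}.$$
Then $b$ refutes $\rho$ in $B$ iff $T_M(B,b)\in\mathrm{Ref}_M(\rho)$. Moreover, since types at depth $M$ already decide $\Gamma\cup\Delta$, a set $S\subseteq\mathrm{Typ}_{M+1}$ is in $\mathrm{Ref}_{M+1}(\rho)$ iff $\pi_M[S]\in\mathrm{Ref}_M(\rho)$.

## 4. The theorem, its immediate half, and degree zero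

**Theorem 1.** Let $\rho$ be a rule in $x_1,\dots,x_l$ of degree $\le n$. There is $M\ge n$ such that $\rho$ is $\mathbf K$-equivalent to the finite set
$$\{\rho_S: S\in\mathrm{Ref}_M(\rho)\text{ not realizable}\}\cup\{\alpha_S:S\in\mathrm{Ref}_M(\rho)\text{ realizable}\}.$$
The rules of the first kind are $\mathbf K$-admissible and those of the second kind are assumption-free. Hence the class $\mathcal C_0=\{\rho_S:S\text{ not realizable}\}\cup\{\alpha_S:S\text{ realizable}\}$ axiomatizes all rules over $\mathbf K$ and has the rule dichotomy property, and $\mathbf K$ has the rule dichotomy property.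

Every rule is, up to renaming of variables, a rule in some $x_1,\dots,x_l$, so the last sentence follows from the others; admissibility is (3). Two implications are immediate, for every $M\ge n$; we argue with Fact 1.

*The set implies $\rho$.* If $b$ refutes $\rho$ in $B$, then $S=T_M(B,b)\in\mathrm{Ref}_M(\rho)$, and by (2) $b$ refutes both $\rho_S$ and $\alpha_S$, one of which is in the set.

*$\rho$ implies $\rho_S$ for each $S\in\mathrm{Ref}_M(\rho)$.* If $b$ refutes $\rho_S$, then $T_M(B,b)=S\in\mathrm{Ref}_M(\rho)$, so $b$ refutes $\rho$.

What remains is to find an $M$ such that $\rho$ implies $\alpha_S$ for every realizable $S\in\mathrm{Ref}_M(\rho)$. In words: if the types in $S$ all occur in $B$, perhaps among others, then $B$ must refute $\rho$, perhaps with another tuple.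

**Degree zero.** Here $M=0$ works. Let $S\subseteq C$ be a non-empty member of $\mathrm{Ref}_0(\rho)$ and $T_0(B,b)\supseteq S$. Choose a map $f:C\to S$ that is the identity on $S$ and replace the coloring $\kappa$ of $X_B$ by $f\circ\kappa$. It is continuous, and its set of colors is exactly $S$, so the new tuple refutes $\rho$. (Every non-empty $S$ is realizable here: with $\sigma(x_i)=\bigvee\{\chi_c:f(c)_i=1\}$ we get $T_0(\sigma)=f[C]=S$.)

For degree $\ge1$ this repair breaks down. If we change the color of a point with an unwanted type, the types of its predecessors change, among them perhaps types that we wanted. We need a recoloring that takes the relation into account.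

## 5. Compactness reduces the theorem to a statement about quotients

**Main Lemma.** Let $A$ be generated by $a\in A^l$ and suppose that
$$\text{for every }m,\text{ the set }T_m(A,a)\text{ is realizable}. \tag{4}$$
Let $B$ be generated by $b^0\in B^l$, and let $h:B\to A$ be a surjective homomorphism with $h(b^0)=a$. Then for every $n$ there is $b\in B^l$ with $T_n(B,b)=T_n(A,a)$.

**Proof of Theorem 1 from the Main Lemma.** Suppose no $M$ is as required. Call a realizable $S\in\mathrm{Ref}_M(\rho)$ *bad* if some $B$ validating $\rho$ has $b\in B^l$ with $T_M(B,b)\supseteq S$. By (2) and Fact 1, $S$ is bad exactly when $\rho$ does not imply $\alpha_S$. So for each $M\ge n$ there is a bad set, and there are finitely many.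

**Step A: a coherent sequence of bad sets.** If $S\subseteq\mathrm{Typ}_{M+1}$ is bad (with $M\ge n$), then so is $\pi_M[S]$: it is realizable by (S3), it is in $\mathrm{Ref}_M(\rho)$, and the same $B$, $b$ work by (S3). König's lemma gives bad sets $S_M$ ($M\ge n$) with $\pi_M[S_{M+1}]=S_M$. Let $(B_M,b_M)$ witness the badness of $S_M$.

**Step B: one algebra for all depths.** Take a non-principal ultraproduct $B'$ of the $B_M$, and let $b'$ be the class of $(b_M)_M$. Validity of $\rho$ is a universal first-order condition, so $B'$ validates $\rho$ by Łoś's theorem. For $t\in S_M$ and $M'\ge M$ we have $t\in\pi_M[S_{M'}]\subseteq\pi_M[T_{M'}(B_{M'},b_{M'})]=T_M(B_{M'},b_{M'})$, so $\chi_t(b_{M'})\ne0$ for all but finitely many $M'$, hence $\chi_t(b')\neq0$. Let $B$ be the subalgebra of $B'$ generated by $b'$. Then $B$ validates $\rho$, and $T_M(B,b')\supseteq S_M$ for all $M\ge n$.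

**Step C: the points with good types form a quotient.** With types taken for $b'$, let
$$X_A=\{x\in X_B: tp_M(x)\in S_M\text{ for all }M\ge n\}.$$
This set is closed. It is an upset: let $x\in X_A$, $xRy$ and $M\ge n$. Then $tp_{M+1}(x)=(c,S)\in S_{M+1}=T_{M+1}(\sigma)$ for some $\sigma$. By (S2), $(c,S)$ is the $\sigma$-type of a point of a Kripke model, so every $s\in S$ is the $\sigma$-type of a successor of that point and, by (S1) and (S3), lies in $T_M(\sigma)=\pi_M[S_{M+1}]=S_M$. In particular $tp_M(y)\in S_M$. So $X_A$ corresponds to a quotient $h:B\to A$. Put $a=h(b')$, which generates $A$.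

We claim that $T_M(A,a)=S_M$ for $M\ge n$. The inclusion "$\subseteq$" is clear. Given $s\in S_M$, put $s_M=s$ and choose successive lifts $s_{M'}\in S_{M'}$ for $M'>M$, so $\pi_{M'}(s_{M'+1})=s_{M'}$. The closed sets $\{x\in X_B:tp_{M'}(x)=s_{M'}\}$ are non-empty because $S_{M'}\subseteq T_{M'}(B,b')$, and they are decreasing. By compactness they have a common point $x$. It lies in $X_A$ (for depths between $n$ and $M$, restrict) and $tp_M(x)=s$.

**Step D: contradiction.** Condition (4) holds: for $m\ge n$ because $S_m$ is realizable, and for $m<n$ by applying $\pi_m$ and (S3). By the Main Lemma some $b\in B^l$ has $T_n(B,b)=T_n(A,a)=S_n\in\mathrm{Ref}_n(\rho)$. So $B$ refutes $\rho$, a contradiction. $\square$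

Everything now rests on the Main Lemma. Until its proof is complete, $A,a,B,b^0,h,n$ are as in its statement. We may assume $n\ge1$: the case $n=0$ follows from $n=1$ by (S3). Write $X=X_B\supseteq X_A$ and $T_j=T_j(A,a)$. Unless another coloring is indicated, $tp_j$ is the type for the coloring $b^0$ of $X$; on the upset $X_A$ it is also the type for $a$, and $tp_j[X_A]=T_j$. Because $B$ is generated by $b^0$, every element of $B$ is $\varphi(b^0)$ for some formula $\varphi$, so
$$\text{two points of }X\text{ with the same }tp_j\text{ for all }j\text{ are equal}. \tag{5}$$

## 6. Points of finite rank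

Let $X^N$ be the set of $x\in X$ that start no chain $xRx_1R\cdots Rx_N$. It is an upset, $X^0=\emptyset$, and $X^1$ is the set of dead ends. Put $X_A^N=X^N\cap X_A$. The *rank* of $x$ is the least $N$ with $x\in X^{N+1}$ if there is one; otherwise $x$ has infinite rank. So $X^N$ consists of the points of rank $<N$.

**Lemma 2.** If $N\ge1$, $x\in X^N$, $y\in X$ and $tp_N(x)=tp_N(y)$, then $x=y$. Hence each $X^N$ is finite, and each point of finite rank is isolated in $X$.

*Proof.* Induction on $N$. If $N=1$, then $tp_1(x)=(c,\emptyset)=tp_1(y)$, so both points have the color $c$ and no successors. Thus they agree in all types, and $x=y$ by (5). For $N+1$: every successor of $x$ has the same $tp_N$ as some successor of $y$, and conversely. Successors of $x$ lie in $X^N$, so by induction matched successors are equal. Hence $R(x)=R(y)$, and since the colors agree, all types agree; so $x=y$ by (5).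

So $tp_N$ is injective on $X^N$ and $\mathrm{Typ}_N$ is finite. If $x\in X^N$ with $N\ge1$, the clopen set of all $y$ with $tp_N(y)=tp_N(x)$ is $\{x\}$. $\square$

The next lemma is where realizability enters: in $\mathbf K$ one may always put a new root below given models.

**Lemma 3 (extension).** For every finite $Z\subseteq X_A$ there is $y\in X_A$ with $R(y)=Z$.

*Proof.* For $m\ge1$ let $Z_m=tp_{m-1}[Z]\subseteq T_{m-1}$, and let $\sigma_m$ satisfy $T_m(\sigma_m)=T_m$; then $T_{m-1}(\sigma_m)=T_{m-1}$. By (S2) each $s\in Z_m$ is $tp_{m-1}^{\sigma_m}(w_s)$ for a point $w_s$ of some Kripke model. Take the disjoint union of these models and add a new root $w$ whose successors are exactly the $w_s$. Then $tp_m^{\sigma_m}(w)=(c,Z_m)$ for some $c$, so $(c,Z_m)\in T_m$ by (S1). Thus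
$$E_m=\{y\in X_A:\ tp_m(y)\in C\times\{Z_m\}\}$$
is a non-empty closed set. Also $E_{m+1}\subseteq E_m$, because $\pi_{m-1}[Z_{m+1}]=Z_m$. By compactness there is $y\in\bigcap_mE_m$, and it satisfies $tp_j[R(y)]=tp_j[Z]$ for all $j$.

The sets $R(y)$ and $Z$ are closed subsets of $X_A$. If $F\subseteq X_A$ is closed and $tp_j(z)\in tp_j[F]$ for all $j$, then the closed sets $\{u\in F:tp_j(u)=tp_j(z)\}$ are non-empty and decreasing, so they have a common point, which equals $z$ by (5); hence $z\in F$. Applying this in both directions we get $R(y)=Z$. $\square$

With $Z=\emptyset$, and then repeatedly with $Z=\{y\}$ for the last point $y$ obtained, we see that every finite rank occurs in $X_A$.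

## 7. Gluing by a substitution, and what it leaves to do

We want to color all of $X$ so that exactly the types in $T_n$ occur. Take $\sigma$ with $T_n(\sigma)=T_n$. If we choose any valuation on $X$ with clopen values and color by $\kappa^\sigma$, then (S1) says that only types from $T_n$ occur. But some may be missing: with $\sigma(x)=p$ every type is in $T_n(\sigma)$, yet making $p$ true everywhere gives only types with color $1$. In contrast, the coloring $a$ of $X_A$ has all types of $T_n$, but it lives on $X_A$ only. So a sensible person would keep $a$ on $X_A$ and use $\sigma$ outside. That fails because $X_A$ need not be clopen, as in the example on $\mathbb Z$, so the result need not be continuous. The next lemma says that gluing works over a *finite* set of finite-rank points.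

**Lemma 4 (gluing).** Suppose there are a finite upset $E\subseteq X_A$ consisting of points of finite rank and a coloring $\kappa:E\to C$ with $tp_n^\kappa[E]=T_n$. Then there is $b\in B^l$ with $T_n(B,b)=T_n$.

*Proof.* Let $\sigma$ satisfy $T_n(\sigma)=T_n$. By Lemma 2, $E$ is a finite set of isolated points, hence clopen in $X$; it is an upset of $X$ because $X_A$ is one. For each $e\in E$ use (S2) to fix a Kripke model $W_e$ and $r_e\in W_e$ with $tp_n^\sigma(r_e)=tp_n^\kappa(e)\in T_n=T_n(\sigma)$.

**The model.** Let $\mathcal Y$ be the Kripke model on $(X\setminus E)\sqcup\bigsqcup_{e\in E}W_e$ in which a point $y\in X\setminus E$ sees exactly the $y'\in R(y)\setminus E$ and the $r_e$ with $e\in R(y)\cap E$. The $W_e$ keep their own structure, and all variables are false on $X\setminus E$.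

**Definability.** This step is for continuity. For each formula $\varphi$ the set $\varphi^{\mathcal Y}=\{y\in X\setminus E:\mathcal Y,y\models\varphi\}$ is clopen in $X$. Variables give $\emptyset$, Boolean connectives are clear since $X\setminus E$ is clopen, and
$$(\Diamond\varphi)^{\mathcal Y}=(X\setminus E)\cap\Big(R^{-1}[\varphi^{\mathcal Y}]\cup\bigcup_{e\in E,\ r_e\models\varphi}R^{-1}[\{e\}]\Big),$$
which is clopen since each $\{e\}$ is. So putting $\kappa(y)=\kappa^\sigma(y)$, computed in $\mathcal Y$, for $y\in X\setminus E$ extends $\kappa$ to a continuous coloring of $X$, that is, to a tuple $b\in B^l$.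

**Types.** For $j\le n$ and $y\in X\setminus E$ we have $tp_j^\kappa(y)=tp_j^\sigma(y)$, where the right side is computed in $\mathcal Y$. For $j=0$ this is the definition. For $j+1\le n$, a successor $y'\notin E$ has the same $j$-type on both sides by induction, and a successor $e\in E$ corresponds to $r_e$, with $tp_j^\sigma(r_e)=tp_j^\kappa(e)$ by restriction from depth $n$. So $tp_n^\kappa(y)\in T_n(\sigma)=T_n$ by (S1). On the upset $E$ the types are those computed in $E$. Therefore $T_n(B,b)=tp_n^\kappa[X]=T_n$. $\square$

If each $t\in T_n$ is carried by a point of finite rank, we are done: take $E=X_A^N$ for large $N$, with the coloring $a$. This is as far as the direct approach goes, as the following example shows.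

**Example (types at infinite rank only).** Let $l=1$, let $\Phi$ be the free modal algebra on countably many generators (formulas modulo $\mathbf K$-equivalence), and let $a$ be the class of $(\Diamond^m\top)_{m\in\mathbb N}$ in a non-principal ultrapower of $\Phi$. Let $A$ be the subalgebra generated by $a$. With $\sigma_m(x)=\Diamond^m\top$ we have $T_j(\Phi,\Diamond^m\top)=T_j(\sigma_m)$, so by Łoś's theorem $T_j(A,a)=T_j(\sigma_m)$ for some $m$, which may be chosen arbitrarily large. So (4) holds. For $m\ge2$,
$$T_1(\sigma_m)=\{(0,\emptyset),(0,\{0\}),(1,\{0\}),(1,\{1\}),(1,\{0,1\})\}.$$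
Indeed $x$ now says "a chain of length $m$ starts here". A point without $x$ has no successor with $x$, and a dead end does not have $x$. The five types occur at a dead end, at the roots of chains of lengths $1$, $m$ and $m+1$, and at a root with two children, one a dead end and one the root of a chain of length $m$. Hence $T_1(A,a)$ is this set. For each $k$ and all $m\ge k$ the formula $\Diamond^m\top\wedge\neg\Diamond^k\top$ is inconsistent, so $a\wedge\neg\Diamond^k\top=0$ in $A$: no point of $X_A^k$ has color $1$. Thus every finite-rank point of $X_A$ has color $0$, and three of the five types in $T_1$ are carried only at infinite rank.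

So the coloring of $E$ cannot simply be inherited. The idea is to **recolor points of large finite rank** so that they imitate points of infinite rank. In the example: choose $N$ large, take a point $e$ of rank $N$, all of whose successors lie in $X_A^N$ and have color $0$, and give $e$ color $1$; it now has type $(1,\{0\})$. A point that sees only $e$, colored $1$, has type $(1,\{1\})$, and a point that sees $e$ and a dead end, colored $1$, has type $(1,\{0,1\})$. Lemma 3 supplies these points.

In general three things have to be ensured: every missing type must be reachable by such a construction, the new points must avoid the points whose colors we keep, and new points that need different colors must be different points. The last is not automatic, since Lemma 3 gives one point with a prescribed successor set and promises no second one.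

## 8. Every missing type can be derived above a large rank

This section names the types to be built and shows that the construction reaches all of them.

**Definition (bounded types).** A type $q\in T_j$ is *bounded* if for some $M$ all $x\in X_A$ with $tp_j(x)=q$ lie in $X^M$. Otherwise it is *unbounded*.

In the example, $(0,\emptyset)$ is bounded, and $(1,\{0\})$ is unbounded.

* (b1) If $q\in T_m$ is unbounded and $j\le m$, then $\pi_j(q)$ is unbounded, because more points carry it.
* (b2) If $(c,S)\in T_{j+1}$ and all $s\in S$ are bounded, then $(c,S)$ is bounded. Indeed, if $M$ works for all $s\in S$, then $M+1$ works for $(c,S)$.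
* (b3) If $j\ge1$ and $z\in X_A^j$, then $tp_j(z)$ is bounded. By Lemma 2, $z$ is the only point that carries it.

**Choices, first part.** For $q\in T_{n-1}$ let $\mathrm{Fin}(q)$ be the set of finite-rank $z\in X_A$ with $tp_{n-1}(z)=q$. Put
$$F=\{q\in T_{n-1}:\mathrm{Fin}(q)\neq\emptyset\},\qquad P=\{q\in T_{n-1}:\mathrm{Fin}(q)\text{ infinite}\}.$$
Only finitely many finite-rank points of $X_A$ have $tp_{n-1}\notin P$. So we can fix $N_1\ge1$ such that they all have rank $<N_1$. Let $m=\max(n,N_1+1)$ and let $\sigma$ satisfy $T_m(\sigma)=T_m$; then $T_j(\sigma)=T_j$ for all $j\le m$. By (S2) there is a finite disjoint union $Y$ of finite irreflexive tree models such that every $t\in T_m$ is $tp_m^\sigma$ of some root. For $v\in Y$ and $j\le m$ write $\tau_j(v)=tp_j^\sigma(v)$, which is in $T_j$ by (S1).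

The trees in $Y$ are our guide: in a finite tree one can do induction on height even for types that $X_A$ carries only at infinite rank.

**Step 1: unboundedness is passed to some child, or replaced by $P$.** *If $v\in Y$ and $\tau_m(v)$ is unbounded, then $v$ has a child $u$ with $\tau_m(u)$ unbounded or $\tau_{n-1}(u)\in P$.*

By (b2), some child $u$ has $\tau_{m-1}(u)$ unbounded. Suppose $\tau_m(u)$ is bounded. It is in $T_m$, so it equals $tp_m(z)$ for some $z\in X_A$, and $z$ has finite rank by boundedness. If $\tau_{n-1}(u)=tp_{n-1}(z)$ were not in $P$, then $z$ would have rank $<N_1\le m-1$, so $z\in X_A^{m-1}$, and by (b3) $\tau_{m-1}(u)=tp_{m-1}(z)$ would be bounded, a contradiction. $\square$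

**Choices, second part.** Let $L=|T_n|\cdot(|T_{n-1}|+1)^{|T_n|}$. Choose $N\ge N_1+1$ so large that

* every $s\in F$ is $tp_{n-1}(z_s)$ for some $z_s\in X_A^N$, which we fix;
* every $t\in T_n$ carried by a finite-rank point of $X_A$ is carried by a point of $X_A^N$;
* $|\mathrm{Fin}(q)\cap X^N|\ge L+1$ for every $q\in P$.

Let $G=\{tp_{n-1}(x):x\in X_A\text{ of rank exactly }N-1\}$. Since $N-1\ge N_1$, we have $G\subseteq P$. For $s\in G$ fix $w_s\in X_A$ of rank $N-1$ with $tp_{n-1}(w_s)=s$. Write $\pi=\pi_{n-1}:T_n\to T_{n-1}$. Put $Q_0=\emptyset$,
$$Q_{i+1}=\{(c,S)\in T_n:\ S\subseteq F\cup\pi[Q_i],\ \ S\cap(G\cup\pi[Q_i])\neq\emptyset\},\qquad Q=\bigcup_iQ_i .$$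
Think of $Q$ as the types that can be built on top of points of low rank, subject to the demand that each new point sees a point of rank $N-1$ or another new point. This demand will keep new points outside $X^N$. The defining operator is monotone, so the $Q_i$ increase, hence $Q=Q_{|T_n|}$, and
$$(c,S)\in T_n,\ S\subseteq F\cup\pi[Q],\ S\cap(G\cup\pi[Q])\ne\emptyset\ \Longrightarrow\ (c,S)\in Q. \tag{6}$$

In the example with $n=1$: $F=P=G=\{0\}$, because finite-rank points have color $0$ and all finite ranks occur. So $Q_1=\{(0,\{0\}),(1,\{0\})\}$, $\pi[Q_1]=\{0,1\}$, and $Q_2$ consists of all types in $T_1$ except $(0,\emptyset)$, which is carried by a dead end.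

**Step 2: high finite rank leads into $Q$.** *If $x\in X_A$ has finite rank $\ge N$, then $tp_n(x)\in Q$. Hence $P\subseteq\pi[Q]$.*

Induction on the rank. Let $tp_n(x)=(c,S)$. Successors of $x$ have finite rank, so $S\subseteq F$. If the rank is $N$, then $x$ has a successor of rank $N-1$, so $S\cap G\ne\emptyset$. If the rank is larger, $x$ has a successor $y$ of rank one less, which is $\ge N$; by induction $tp_n(y)\in Q$, so $tp_{n-1}(y)\in S\cap\pi[Q]$. In both cases (6) gives $(c,S)\in Q$. For the last claim, let $q\in P$. As $\mathrm{Fin}(q)$ is infinite and $X^N$ is finite, some $x\in\mathrm{Fin}(q)$ has finite rank $\ge N$, and $q=\pi(tp_n(x))\in\pi[Q]$. $\square$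

**Step 3: unbounded types lead into $Q$.** *If $v\in Y$ and $\tau_m(v)$ is unbounded, then $\tau_n(v)\in Q$.*

Induction on the height of $v$. Let $\tau_n(v)=(c,S)$, so $S=\{\tau_{n-1}(u):u\text{ a child of }v\}$. If $\tau_m(u)$ is unbounded, then $\tau_{n-1}(u)\in\pi[Q]$ by induction. If $\tau_m(u)$ is bounded, it is carried by a finite-rank point of $X_A$, so $\tau_{n-1}(u)\in F$. Hence $S\subseteq F\cup\pi[Q]$. By Step 1 some child $u$ has $\tau_m(u)$ unbounded or $\tau_{n-1}(u)\in P$; in the first case $\tau_{n-1}(u)\in\pi[Q]$, as just seen, and in the second case too, since $P\subseteq\pi[Q]$ by Step 2. So $S\cap\pi[Q]\neq\emptyset$, and (6) applies. $\square$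

**Step 4: nothing is missed.** *Every $t\in T_n$ is carried by a point of $X_A^N$ or belongs to $Q$.*

If $t$ is carried by a finite-rank point of $X_A$, use the choice of $N$. Otherwise $t=tp_n(x)$ with $x\in X_A$ of infinite rank. Then $tp_m(x)$ is unbounded, and it equals $\tau_m(v)$ for some root $v\in Y$. So $t=\pi_n(\tau_m(v))=\tau_n(v)\in Q$ by Step 3. $\square$

## 9. Building the recolored points

This section produces the pair $(E,\kappa)$ that Lemma 4 asks for.

**Step 5: derivation trees.** They record, for each $t\in Q$, how to build it. Let $t=(c,S)\in Q_i\setminus Q_{i-1}$ with $i\ge1$. For each $s\in S\cap\pi[Q_{i-1}]$ choose $t_s\in Q_{i-1}$ with $\pi(t_s)=s$. The remaining $s\in S$ lie in $F$; call them *base* elements for $t$. Let $D_t$ be the tree whose root is labeled $t$, with a copy of $D_{t_s}$ attached below the root for each $s\in S\cap\pi[Q_{i-1}]$.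

If a node labeled $(c,S)$ is a leaf, then all of $S$ is base, so $S\subseteq F$, and the definition of $Q_i$ forces $S\cap G\neq\emptyset$. In that case let $s_0=s_0(S)\in S\cap G$, chosen so that it depends only on $S$.

Let $\mathfrak D=\bigsqcup_{t\in Q}D_t$. The index $i$ drops from a node to its children, so a tree has at most $|T_n|$ levels; each node has at most $|T_{n-1}|$ children. A tree with at most $k$ levels and at most $r$ children per node has at most $1+r+\dots+r^{k-1}\le(r+1)^k$ nodes. So $\mathfrak D$ has at most $L$ nodes. The number $L$ does not depend on $N$, so choosing $N$ after $L$ was legitimate.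

**Step 6: a point for each node.** For nodes $v$ of $\mathfrak D$ we choose $e_v\in X_A$ from the leaves upward, using Lemma 3. Let the label of $v$ be $(c_v,S)$.

* If $v$ is a leaf, then $R(e_v)=\{z_s:s\in S\setminus\{s_0\}\}\cup Z_v$, where $Z_v\subseteq\mathrm{Fin}(s_0)\cap X^N$, $w_{s_0}\in Z_v$, and different leaves with the same $S$ get different sets $Z_v$.
* If $v$ is not a leaf, then $R(e_v)=\{e_u:u\text{ a child of }v\}\cup\{z_s:s\in S\text{ base}\}$.

The sets $Z_v$ can be chosen so: $s_0\in G\subseteq P$, so $\mathrm{Fin}(s_0)\cap X^N$ has at least $L+1$ elements, one of which is $w_{s_0}$ (its rank is $N-1$). Hence at least $2^L\ge L$ of its subsets contain $w_{s_0}$, and there are at most $L$ leaves.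

All $e_v$ have finite rank, having finitely many successors, all of finite rank. Moreover $e_v\notin X^N$: a leaf point sees $w_{s_0}$ of rank $N-1$, and a non-leaf point sees some $e_u\notin X^N$, while $X^N$ is an upset.

**Step 7: the points are distinct.** This makes the new coloring well defined. Suppose $e_v=e_{v'}$ with $v\neq v'$, and take such a pair with the height of $v$ in $\mathfrak D$ minimal.

*Both are leaves*, with sets $S$ and $S'$. By construction $tp_{n-1}[R(e_v)]=S$ and $tp_{n-1}[R(e_{v'})]=S'$ in the original coloring, so $S=S'$. The points $z_s$ with $s\ne s_0$ are not in $\mathrm{Fin}(s_0)$, so $Z_v=R(e_v)\cap\mathrm{Fin}(s_0)=R(e_{v'})\cap\mathrm{Fin}(s_0)=Z_{v'}$, contrary to the choice of these sets.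

*One is a leaf and the other is not.* The successor set of the leaf point is contained in $X^N$; that of the other point contains some $e_u\notin X^N$. So they differ, a contradiction.

*Neither is a leaf.* Let $u$ be a child of $v$. Then $e_u\in R(e_v)=R(e_{v'})$ and $e_u\notin X^N$, whereas all $z_s$ are in $X^N$. So $e_u=e_{u'}$ for a child $u'$ of $v'$. Since $u$ and $u'$ have different parents, $u\neq u'$, and $u$ has smaller height than $v$, contrary to minimality. $\square$

**Step 8: the coloring.** Let $E=X_A^N\cup\{e_v:v\in\mathfrak D\}$. It is a finite upset of $X_A$ consisting of finite-rank points. Let $\kappa$ be the coloring $a$ on $X_A^N$, and let $\kappa(e_v)=c_v$. This is well defined, by Step 7 and $e_v\notin X^N$.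

Types on the upset $X_A^N$ are unchanged. By induction on the height of $v$, $tp_n^\kappa(e_v)$ is the label $(c_v,S)$ of $v$. The color is right. If $v$ is not a leaf, each child $u$ has a label $t_s$, so by induction $tp^\kappa_{n-1}(e_u)=\pi(t_s)=s$, and the points $z_s$ contribute the base elements $s$; together these are exactly the elements of $S$. If $v$ is a leaf, the points $z_s$ contribute $S\setminus\{s_0\}$, and all points of $Z_v$ contribute $s_0$; again we get $S$. Every $t\in Q$ labels the root of $D_t$. Hence, by Step 4,
$$tp_n^\kappa[E]=tp_n[X_A^N]\cup Q=T_n .$$

Lemma 4 now gives $b\in B^l$ with $T_n(B,b)=T_n=T_n(A,a)$. This proves the Main Lemma, and with Section 5 it proves Theorem 1. $\blacksquare$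

So a class that axiomatizes all rules over $\mathbf K$ and has the rule dichotomy property exists, for instance $\mathcal C_0$, and $\mathbf K$ has the rule dichotomy property.

## 10. One assumption-free rule suffices, and the algebras that validate all admissible rules

**Theorem 2.**

1. Every rule is $\mathbf K$-equivalent to a finite set of admissible rules together with a *single* assumption-free rule.
2. A rule that is both admissible and $\mathbf K$-equivalent to an assumption-free rule belongs to $\mathcal S_{\mathbf K}$. So the two alternatives are exclusive except for derivable rules.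
3. Every rule system $\mathcal S\supseteq\mathcal S_{\mathbf K}$ is generated over $\mathcal S_{\mathbf K}$ by its admissible members and its assumption-free members; so $\mathcal S$ is determined by these two parts.

*Proof.* (1) By Theorem 1 it suffices to merge assumption-free rules $/\Delta_1,\dots,/\Delta_r$ into one. Take
$$/\,\{\delta_1\wedge\dots\wedge\delta_r:\ \delta_i\in\Delta_i\},$$
which is $/\top$ for $r=0$. Fix an algebra and a valuation. If the valuation refutes some $/\Delta_i$, every conjunction has a conjunct $\delta_i\neq1$, so the valuation refutes the merged rule. If each $\Delta_i$ contains some $\delta_i$ with value $1$, their conjunction has value $1$. So an algebra validates the merged rule iff it validates all $/\Delta_i$; apply Fact 1.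

(2) The admissible rules form a rule system containing $\mathcal S_{\mathbf K}$. They contain all $\varphi/\varphi$, and weakening is clear. For substitution, compose substitutions. For cut, suppose $\Gamma/\Delta,\varphi$ and $\Gamma,\varphi/\Delta$ are admissible and $\sigma(\gamma)\in\mathbf K$ for all $\gamma\in\Gamma$. Then $\sigma(\delta)\in\mathbf K$ for some $\delta\in\Delta$, or $\sigma(\varphi)\in\mathbf K$, and in the latter case the second rule gives such a $\delta$. Axioms of $\mathbf K$, modus ponens and necessitation are admissible because $\mathbf K$ is a logic. Now let $\rho$ be admissible and $\mathbf K$-equivalent to $/\Delta$. Then $/\Delta$ is admissible, and the identity substitution gives some $\delta\in\Delta$ with $\delta\in\mathbf K$. So $/\Delta\in\mathcal S_{\mathbf K}$ by weakening, and hence $\rho\in\mathcal S_{\mathbf K}$.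

(3) Apply Theorem 1 to each $\rho\in\mathcal S$. The rules in the equivalent set are in $\mathcal S$, and each is admissible or assumption-free. $\square$

For the last theorem recall that $\mathbf{ISP_U}(B)$ is the class of algebras that embed into an ultrapower of $B$. It is the universal class generated by $B$, that is, the class of algebras satisfying all universal sentences true in $B$ (Burris–Sankappanavar, *A Course in Universal Algebra*, Ch. V §2).

**Theorem 3.** For a modal algebra $A$ the following are equivalent:

* (i) $A$ validates all $\mathbf K$-admissible rules;
* (ii) for every surjective homomorphism $B\to A$, $A$ embeds into an ultrapower of $B$, i.e. $A\in\mathbf{ISP_U}(B)$.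

*Example.* The trivial algebra has neither property. It refutes $\bot/\emptyset$, which is vacuously admissible. And it is a quotient of the two-element algebra with $\Box$ the identity, but it does not embed into an ultrapower of that algebra, where $0\neq1$.

*Proof of (ii)⇒(i).* Let $B$ be a free modal algebra that maps onto $A$. A valuation of a rule in $B$ involves finitely many free generators; after renaming these to variables it is a substitution $\sigma$, and $\varphi$ gets the value $1$ iff $\sigma(\varphi)\in\mathbf K$. So $B$ validates all admissible rules. Validity of a rule is a universal condition, so it passes to $A\in\mathbf{ISP_U}(B)$.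

*Proof of (i)⇒(ii).* Suppose $B\to A$ is onto and $A\notin\mathbf{ISP_U}(B)$. Then some universal sentence true in $B$ fails in $A$; writing its matrix in conjunctive normal form, we may take it to be a universal clause. Since $\varphi=\psi$ iff $(\varphi\leftrightarrow\psi)=1$, such a clause is a rule: negated equations become premises, equations become conclusions. So some rule $\rho$, say of degree $\le n$, is valid in $B$ and is refuted in $A$ by some tuple $a$.

Let $A_0$ be the subalgebra of $A$ generated by $a$, let $b^0$ be a tuple of preimages of $a$ in $B$, and let $B_0$ be the subalgebra of $B$ generated by $b^0$. The given map restricts to a surjection $B_0\to A_0$ that sends $b^0$ to $a$. For each $m$, $a$ refutes $\rho_S$ with $S=T_m(A_0,a)=T_m(A,a)$ in $A$, by (2). So by (i) this rule is not admissible, and by (3) $T_m(A_0,a)$ is realizable. Thus (4) holds for $(A_0,a)$. By the Main Lemma some tuple $b$ in $B_0$ has $T_n(B_0,b)=T_n(A_0,a)$, and this set is in $\mathrm{Ref}_n(\rho)$ because $a$ refutes $\rho$. So $b$ refutes $\rho$ in $B_0$, hence in $B$, a contradiction. $\square$
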